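
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Toeplitz operators that are $p$-hyponormal but not hyponormal}


\begin{abstract}
For every $p\in(0,1)$ we give a Toeplitz operator on the Hardy space of the circle, with a rational symbol continuous on the circle, that is $p$-hyponormal but not hyponormal. In a first family, $|T|-|T^*|$ is a positive operator of rank one, and $T$ is $p$-hyponormal exactly for $p\le\frac12$. For all exponents below $1$ we compare two rank-one perturbations of one positive operator; the comparison rests on the positivity of the Szeg\H{o} kernel of a half-plane.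
\end{abstract}

\section{The question and the results}

A bounded operator $T$ on a Hilbert space is \emph{hyponormal} if $T^*T\ge TT^*$, that is, $\|Tx\|\ge\|T^*x\|$ for all $x$. For $0<p\le1$ it is \emph{$p$-hyponormal} if
\[
(T^*T)^p\ge(TT^*)^p ,\qquad\text{equivalently}\qquad |T|^{2p}\ge|T^*|^{2p},\quad |T|=(T^*T)^{1/2}.
\]
The L\"owner--Heinz inequality says that $X\ge Y\ge0$ implies $X^\theta\ge Y^\theta$ for $0<\theta\le1$. Hence $p$-hyponormality implies $p'$-hyponormality for $0<p'\le p$, and hyponormality ($p=1$) is the strongest of these conditions. Powers larger than $1$ do not preserve order. Already for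
\begin{equation}\label{eq:toy}
Y=\begin{pmatrix}1&0\\0&2\end{pmatrix},\qquad
X=Y+\begin{pmatrix}1&1\\1&1\end{pmatrix}=\begin{pmatrix}2&1\\1&3\end{pmatrix},\qquad
X^2-Y^2=\begin{pmatrix}4&5\\5&6\end{pmatrix},
\end{equation}
we have $X\ge Y$, but $\det(X^2-Y^2)=-1$.

Let $H^2$ be the Hardy space of the unit circle $\mathbb T$ and $P$ the orthogonal projection of $L^2(\mathbb T)$ onto $H^2$. For $\varphi\in L^\infty(\mathbb T)$ the Toeplitz operator $T_\varphi$ on $H^2$ is $T_\varphi f=P(\varphi f)$. We answer the following question \cite[Problem 2.83]{FW}: \emph{is every $p$-hyponormal Toeplitz operator hyponormal?}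

Inner products are linear in the first slot, and $(x\otimes y)f=\langle f,y\rangle x$. The constant function $1$ is denoted by $e_0$, so that $\langle f,e_0\rangle=f(0)$ for $f\in H^2$.

\paragraph{Where to look for a counterexample.} Let $H_\psi f=(I-P)(\psi f)$ for $f\in H^2$. From $\langle T_\psi f,T_\psi g\rangle=\langle\psi f,\psi g\rangle-\langle H_\psi f,H_\psi g\rangle$, applied to $\psi$ and to $\bar\psi$,
\begin{equation}\label{eq:hankel}
T_\psi^*T_\psi=T_{|\psi|^2}-H_\psi^*H_\psi,\qquad T_\psi T_\psi^*=T_{|\psi|^2}-H_{\bar\psi}^*H_{\bar\psi}.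
\end{equation}
For $p=1$ the term $T_{|\psi|^2}$ cancels: $T_\psi$ is hyponormal if and only if $\|H_\psi x\|\le\|H_{\bar\psi}x\|$ for all $x$. For $p<1$ nothing cancels, but the two operators to be compared are still perturbations of the same operator.

In the simplest cases the answer is yes. Let $\varphi=a\bar z+bz$. Then $H_\varphi x=a\,x(0)\bar z$ and $H_{\bar\varphi}x=\bar b\,x(0)\bar z$, so $T_\varphi^*T_\varphi-T_\varphi T_\varphi^*=(|b|^2-|a|^2)\,e_0\otimes e_0$; this is semidefinite. Whenever the self-commutator $T^*T-TT^*$ is semidefinite, $p$-hyponormality implies hyponormality: if $T^*T\le TT^*$, then $(T^*T)^p\le(TT^*)^p$ by L\"owner--Heinz, so for a $p$-hyponormal $T$ equality holds, and $T$ is normal. A counterexample must therefore have an indefinite self-commutator, and the simplest kind is $v\otimes v-\gamma\,e_0\otimes e_0$ with $\gamma>0$ and $v,e_0$ linearly independent. This is what happens below.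

\paragraph{Results.} For real $r,\kappa$ with $0<|r|<1$ and $0<\kappa<1$ let
\begin{equation}\label{eq:phi}
\varphi_{r,\kappa}(z)=\frac{(1+\kappa\bar z)(1+rz)^2}{1+\kappa z},\qquad z\in\mathbb T .
\end{equation}
These symbols are rational and continuous on $\mathbb T$.

\begin{theorem}\label{thm:A}
Let $0<\rho<1$, $T=T_\varphi$ with $\varphi=\varphi_{-\rho,\rho}=\dfrac{(1-\rho z)^2(1+\rho\bar z)}{1+\rho z}$, and $k(z)=\dfrac1{1+\rho z}$. Then
\[
|T|-|T^*|=4\rho^2(1-\rho^2)\,k\otimes k\ \ge0 .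
\]
For $0<p\le1$ the operator $T$ is $p$-hyponormal if and only if $p\le\frac12$. In particular $T$ is $\frac12$-hyponormal and not hyponormal.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $0<r<1$, $r^2<\kappa<r$, $0<p<1$, and put $\Lambda_p=1+\cos\pi p$ if $p\le\frac12$, $\Lambda_p=(1+\cos\pi p)^{-1}$ if $p\ge\frac12$. Then $T_{\varphi_{r,\kappa}}$ is not hyponormal, but it is $p$-hyponormal whenever
\begin{equation}\label{eq:star}
\Lambda_p\,(\kappa^2-r^4)(1-r^4)(1-r\kappa)^4\ \le\ r^2(1-\kappa^2)^2(1-r^2)^4 .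
\end{equation}
For fixed $r$ and $p$ this holds for all $\kappa>r^2$ close enough to $r^2$. For $\frac12\le p<1$ it holds with $r=\frac12$ and $\kappa=\frac14\sqrt{2+\cos\pi p}$.
\end{theorem}

So for no $p\in(0,1)$ does $p$-hyponormality of a Toeplitz operator imply hyponormality. The explicit operator for $p\in[\frac12,1)$ is also $p'$-hyponormal for $0<p'\le p$, which covers exponents below $\frac12$ too. One operator cannot serve all $p<1$ at once: if $T$ is $p$-hyponormal for every $p<1$, then $p\to1$ and the norm continuity of $p\mapsto X^p$ for $X\ge0$ make $T$ hyponormal.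

\paragraph{Outline.} Section~\ref{sec:tools} recalls some tools, and Section~\ref{sec:family} computes $T^*T$ and $TT^*$ for the family \eqref{eq:phi}. Theorem~\ref{thm:A} is proved in Section~\ref{sec:A}; it realizes the phenomenon \eqref{eq:toy} by Toeplitz operators. Sections~\ref{sec:reduction}--\ref{sec:B} prove Theorem~\ref{thm:B}. There $T^*T=G-\gamma\,e_0\otimes e_0$ and $TT^*=G-v\otimes v$ with one positive operator $G$. The effects of the two perturbations on the $p$-th power are controlled by positive operators $Q(e_0)$ and $Q(v)$ (Section~\ref{sec:reduction}). We show that $Q(e_0)$ is bounded by a multiple of $Q(v)$ if $e_0=W(G^{1/2})v$ with $W$ bounded and analytic in the right half-plane (Section~\ref{sec:comparison}), and we find such a $W$ (Section~\ref{sec:V}).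

\section{Tools}\label{sec:tools}

\paragraph{Toeplitz operators.} If $a,b\in H^\infty$ and $\psi\in L^\infty(\mathbb T)$, then $T_{\bar a\psi b}=T_{\bar a}T_\psi T_b$. Hence, if $a,1/a\in H^\infty$, then $T_a$ and $T_{\bar a}=T_a^*$ are invertible with inverses $T_{1/a}$ and $T_{1/\bar a}$. For $|\lambda|<1$ the kernel $k_\lambda=1/(1-\bar\lambda z)$ satisfies $\langle f,k_\lambda\rangle=f(\lambda)$, and $\langle f,T_{\bar a}k_\lambda\rangle=\langle af,k_\lambda\rangle=a(\lambda)f(\lambda)$ for $a\in H^\infty$, so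
\begin{equation}\label{eq:eigen}
T_{\bar a}k_\lambda=\overline{a(\lambda)}\,k_\lambda .
\end{equation}
Throughout, $k=k_{-\kappa}=\dfrac1{1+\kappa z}$. Thus $\langle f,k\rangle=f(-\kappa)$ and $\|k\|^2=\frac1{1-\kappa^2}$; also $e_0=k_0$.

\paragraph{Rank-one perturbations.} Let $M$ be positive and invertible, $g$ a vector and $c\in\mathbb R$. Put $\hat g=M^{-1/2}g$. Then $M+c\,g\otimes g=M^{1/2}(I+c\,\hat g\otimes\hat g)M^{1/2}$, so
\begin{equation}\label{eq:pos}
M+c\,g\otimes g\ \text{ is positive and invertible}\iff 1+c\,\langle M^{-1}g,g\rangle>0,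
\end{equation}
and in that case
\begin{equation}\label{eq:rankone}
(M+c\,g\otimes g)^{-1}=M^{-1}-\frac{c\;M^{-1}g\otimes M^{-1}g}{1+c\,\langle M^{-1}g,g\rangle},
\end{equation}
as one verifies by multiplying with $M+c\,g\otimes g$.

\paragraph{Powers.} For $0<p<1$ and $a>0$,
\begin{equation}\label{eq:power}
\int_0^\infty\frac{s^{p-1}}{a+s}\,ds=\frac{\pi}{\sin\pi p}\,a^{p-1}.
\end{equation}
Multiplying by $a$ and writing $\frac a{a+s}=1-\frac s{a+s}$, we get for positive invertible $X_1,X_2$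
\begin{equation}\label{eq:diff}
X_1^p-X_2^p=\frac{\sin\pi p}{\pi}\int_0^\infty s^p\big[(X_2+s)^{-1}-(X_1+s)^{-1}\big]ds .
\end{equation}
Since $\frac{s}{(a+s)(b+s)}=\frac1{a-b}\big(\frac a{a+s}-\frac b{b+s}\big)$ for $a\ne b$, \eqref{eq:power} also gives, for $a,b>0$,
\begin{equation}\label{eq:divdiff}
\int_0^\infty\frac{s^p\,ds}{(a+s)(b+s)}=\frac{\pi}{\sin\pi p}\,\frac{a^p-b^p}{a-b},
\end{equation}
where the quotient means $p\,a^{p-1}$ if $a=b$ (let $b\to a$).

\section{The family of symbols}\label{sec:family}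

Let $\varphi=\varphi_{r,\kappa}$ and $T=T_\varphi$ with $0<|r|<1$, $0<\kappa<1$. Put
\[
h=1+rz,\qquad w=|h|^2=1+r^2+r(z+\bar z),\qquad J=T_w .
\]
On $\mathbb T$ we have $|1+\kappa\bar z|=|1+\kappa z|$, hence $|\varphi|=w$. This is the reason for the form of $\varphi$: by \eqref{eq:hankel}, and because $\varphi$ is rational, both $T^*T$ and $TT^*$ are finite-rank perturbations of $T_{w^2}$, and $T_{w^2}$ differs only by rank one from the square of the tridiagonal operator $J$.

\begin{lemma}\label{lem:family}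
Let $\alpha=\dfrac{r^2}\kappa$, $\ \beta=-\dfrac{(1-\kappa^2)(r-\kappa)^2}{\kappa}$, $\ v=\alpha\sqrt{1-\kappa^2}\;e_0+\dfrac{\beta}{\sqrt{1-\kappa^2}}\,k$.
\begin{enumerate}
\item[(a)] $T$ is invertible. $J$ is positive and invertible, $J^{-1}=T_{1/h}T_{1/\bar h}$, and $J^{-1}e_0=1/h$.
\item[(b)] $T^*T=T_{w^2}-\kappa^2\,e_0\otimes e_0$.
\item[(c)] $TT^*=T_{w^2}-r^4\,e_0\otimes e_0-v\otimes v$.
\item[(d)] $J^2=T_{w^2}-r^2\,e_0\otimes e_0$.
\item[(e)] $Jk=(1-r\kappa)\big(1-\frac r\kappa\big)k+\frac r\kappa\,e_0$.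
\end{enumerate}
\end{lemma}

\begin{proof}
(a) With $g=1+\kappa z$ and $f=h^2/(1+\kappa z)$ we have $\varphi=\bar gf$, and $f,1/f,g,1/g\in H^\infty$. So $T=T_{\bar g}T_f$ is invertible. Likewise $J=T_{\bar h}T_h=T_h^*T_h$ with $T_h$ invertible, which gives the statements on $J$ and $J^{-1}$. By \eqref{eq:eigen}, $T_{1/\bar h}e_0=e_0$, so $J^{-1}e_0=1/h$.

(b) We have $\varphi=f+\kappa\bar zf$ and $f(0)=1$, so $H_\varphi x=\kappa\,x(0)\bar z$. Use \eqref{eq:hankel}.

(c) On $\mathbb T$, where $\bar z=1/z$,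
\[
\bar\varphi=\frac{(1+\kappa z)(z+r)^2}{z(z+\kappa)}=\frac\alpha z+\frac\beta{z+\kappa}+\text{polynomial in }z ;
\]
the residues at $0$ and $-\kappa$ are $\frac{r^2}\kappa=\alpha$ and $\frac{(1-\kappa^2)(r-\kappa)^2}{-\kappa}=\beta$. For $x\in H^2$ the functions $\frac{x-x(0)}z$ and $\frac{x-x(-\kappa)}{z+\kappa}$ are in $H^2$, while $\frac1z=\bar z$ and $\frac1{z+\kappa}=\bar z(1-\kappa\bar z+\kappa^2\bar z^2-\cdots)$ are orthogonal to $H^2$. Hence
\[
H_{\bar\varphi}x=\frac{\alpha\,x(0)}z+\frac{\beta\,x(-\kappa)}{z+\kappa}.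
\]
Since $\|\frac1z\|=1$, $\|\frac1{z+\kappa}\|^2=\frac1{1-\kappa^2}$ and $\langle\frac1z,\frac1{z+\kappa}\rangle=1$,
\[
\|H_{\bar\varphi}x\|^2=\alpha^2|x(0)|^2+2\alpha\beta\,\mathrm{Re}\,x(0)\overline{x(-\kappa)}+\tfrac{\beta^2}{1-\kappa^2}|x(-\kappa)|^2 .
\]
Now $\langle x,v\rangle=\alpha\sqrt{1-\kappa^2}\,x(0)+\frac{\beta}{\sqrt{1-\kappa^2}}\,x(-\kappa)$, so the right-hand side is $|\langle x,v\rangle|^2+\alpha^2\kappa^2|x(0)|^2$. As $\alpha^2\kappa^2=r^4$, \eqref{eq:hankel} gives (c).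

(d) $H_wx=r\,x(0)\bar z$; use \eqref{eq:hankel} with $\psi=w$.

(e) We have $zk=(1-k)/\kappa$ and $P(\bar zk)=(k-1)/z=-\kappa k$. So $Jk=(1+r^2)k+\frac r\kappa(e_0-k)-r\kappa k$, and $1+r^2-\frac r\kappa-r\kappa=(1-r\kappa)(1-\frac r\kappa)$.
\end{proof}

\begin{proposition}\label{prop:nothypo}
$T^*T-TT^*=v\otimes v-(\kappa^2-r^4)\,e_0\otimes e_0$. If $\kappa\le r^2$, then $T$ is hyponormal. If $\kappa>r^2$ and $\kappa\ne r$, then $T$ is not hyponormal.
\end{proposition}

\begin{proof}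
The formula is (b) minus (c), and the statement for $\kappa\le r^2$ follows. If $\kappa\ne r$, then $\beta\ne0$, so $v$ and $e_0$ are linearly independent. Let $x$ be the component of $e_0$ orthogonal to $v$. Then $\langle x,e_0\rangle=\|x\|^2\ne0$, and for $\kappa>r^2$ we get $\langle(T^*T-TT^*)x,x\rangle=-(\kappa^2-r^4)\|x\|^4<0$.
\end{proof}

The excluded case $\kappa=r$ is degenerate: then $\varphi=w$ and $T=J$ is self-adjoint.

\section{The exponent one half: proof of Theorem~\ref{thm:A}}\label{sec:A}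

The example \eqref{eq:toy} shows what to look for. Suppose that $|T|=|T^*|+\sigma\,k\otimes k$ with $\sigma>0$ and $k$ not an eigenvector of $|T^*|$. Then $T$ is $\frac12$-hyponormal. For $x\perp k$, however, the form of $T^*T-TT^*=|T|^2-|T^*|^2$ vanishes at $x$, while $(T^*T-TT^*)x=\sigma\langle x,|T^*|k\rangle k$ is nonzero for a suitable such $x$; so $T^*T-TT^*$ is not semidefinite. We need square roots that can be written down. By Lemma~\ref{lem:family}(b),(d), $T^*T=J^2$ exactly when $\kappa=|r|$. As $r=\kappa$ is degenerate, $r=-\kappa$ remains.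

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $r=-\rho$ and $\kappa=\rho$. By Lemma~\ref{lem:family}(b),(d), $T^*T=J^2$, so $|T|=J$.

\emph{The operator $TT^*$.} Here $\alpha=\rho$ and $\beta=-4\rho(1-\rho^2)$. Put $\sigma=4\rho^2(1-\rho^2)=-\alpha\beta$. Then
\[
v\otimes v=\rho^2(1-\rho^2)\,e_0\otimes e_0-\sigma(e_0\otimes k+k\otimes e_0)+16\rho^2(1-\rho^2)\,k\otimes k .
\]
In Lemma~\ref{lem:family}(c) the coefficient of $e_0\otimes e_0$ is $-(\rho^4+\rho^2(1-\rho^2))=-\rho^2$, and with (d)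
\begin{equation}\label{eq:TTstar}
TT^*=J^2+\sigma(e_0\otimes k+k\otimes e_0)-16\rho^2(1-\rho^2)\,k\otimes k .
\end{equation}

\emph{Its square root.} By Lemma~\ref{lem:family}(e), $Jk=2(1+\rho^2)k-e_0$. So the square of an operator $J-c\,k\otimes k$ again has only terms of the kinds in \eqref{eq:TTstar}, and the mixed terms force $c=\sigma$. Let $Y=J-\sigma\,k\otimes k$. As $\|k\|^2=\frac1{1-\rho^2}$,
\begin{align*}
Y^2&=J^2-\sigma(Jk\otimes k+k\otimes Jk)+\tfrac{\sigma^2}{1-\rho^2}\,k\otimes k\\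
&=J^2+\sigma(e_0\otimes k+k\otimes e_0)+\Big(\tfrac{\sigma^2}{1-\rho^2}-4\sigma(1+\rho^2)\Big)k\otimes k ,
\end{align*}
and the last coefficient is $16\rho^2(1-\rho^2)\big(\rho^2-(1+\rho^2)\big)=-16\rho^2(1-\rho^2)$. Hence $Y^2=TT^*$.

\emph{Positivity of $Y$.} Here $h=1-\rho z$ and $h(-\rho)=1+\rho^2$, so $T_{1/\bar h}k=\frac{k}{1+\rho^2}$ by \eqref{eq:eigen}, and
\[
\sigma\langle J^{-1}k,k\rangle=\sigma\|T_{1/\bar h}k\|^2=\frac{\sigma}{(1+\rho^2)^2(1-\rho^2)}=\frac{4\rho^2}{(1+\rho^2)^2}<1 .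
\]
By \eqref{eq:pos}, $Y$ is positive and invertible. Therefore $|T^*|=Y$ and $|T|-|T^*|=\sigma\,k\otimes k\ge0$. So $T$ is $\frac12$-hyponormal and, by L\"owner--Heinz, $p$-hyponormal for $0<p\le\frac12$.

\emph{Failure for $p>\frac12$.} For $p=1$ use Proposition~\ref{prop:nothypo}: $\kappa=\rho>\rho^2=r^2$ and $r\ne\kappa$. Let $\frac12<p<1$, $q=2p\in(1,2)$ and $X=|T|=Y+\sigma\,k\otimes k$; we must show that $X^q\not\ge Y^q$. By \eqref{eq:power} with $q-1$ in place of $p$, and $\frac{a^2}{a+s}=a-s+\frac{s^2}{a+s}$, we have for $a>0$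
\[
a^q=c_q\int_0^\infty s^{q-2}\Big(a-s+\frac{s^2}{a+s}\Big)ds,\qquad c_q=\frac{\sin\pi(q-1)}\pi>0 .
\]
We insert $X$ and $Y$ for $a$ and subtract. If $x\perp k$, then $\langle(X-Y)x,x\rangle=0$, the linear terms cancel, and by \eqref{eq:rankone}
\[
\langle(X^q-Y^q)x,x\rangle=-c_q\int_0^\infty s^q\,\frac{\sigma\,|\langle x,(Y+s)^{-1}k\rangle|^2}{1+\sigma\langle(Y+s)^{-1}k,k\rangle}\,ds .
\]
Now $Jk=2(1+\rho^2)k-e_0\notin\mathbb Ck$, so $Yk=Jk-\sigma\|k\|^2k\notin\mathbb Ck$. Let $x$ be the component of $Yk$ orthogonal to $k$, so that $\langle x,Yk\rangle=\|x\|^2\ne0$. As $s\to\infty$, $(Y+s)^{-1}=s^{-1}-s^{-2}Y+O(s^{-3})$, hence $\langle x,(Y+s)^{-1}k\rangle=-s^{-2}\|x\|^2+O(s^{-3})$. The integrand is nonnegative, and positive for large $s$, so $\langle(X^q-Y^q)x,x\rangle<0$.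
\end{proof}

\section{All exponents below one: reduction to a comparison}\label{sec:reduction}

From now on $0<r<1$, $r^2<\kappa<r$ and $0<p<1$. Non-hyponormality is Proposition~\ref{prop:nothypo}; $p$-hyponormality has to be proved. At $\kappa=r^2$ the self-commutator is $v\otimes v\ge0$. For $\kappa$ slightly larger it has in addition the small negative part $-\gamma\,e_0\otimes e_0$, where $\gamma=\kappa^2-r^4>0$. This destroys hyponormality; the question is whether it destroys the order of the $p$-th powers.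

To compare these powers we view both operators as rank-one perturbations of a common one. Put $t=r^2-r^4>0$ and
\[
G=T_{w^2}-r^4\,e_0\otimes e_0=J^2+t\,e_0\otimes e_0 .
\]
By Lemma~\ref{lem:family},
\[
A:=T^*T=G-\gamma\,e_0\otimes e_0,\qquad B:=TT^*=G-v\otimes v .
\]
All of $A,B,G,J$ are positive and invertible: $T$ and $J$ are invertible, and $G\ge J^2$. For a vector $g$ let
\begin{equation}\label{eq:Q}
R_s=(G+s)^{-1},\qquad Q(g)=\int_0^\infty s^p\,R_sg\otimes R_sg\,ds\ \ge0 .
\end{equation}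
The integral converges in norm, since $\|R_s\|\le(\mu+s)^{-1}$ with $\mu=\min\sigma(G)>0$ and $p<1$.

\begin{proposition}\label{prop:reduction}
$\displaystyle A^p-B^p\ \ge\ \frac{\sin\pi p}\pi\Big[\,Q(v)-\frac{\gamma(1-r^4)}{1-\kappa^2}\,Q(e_0)\Big].$
\end{proposition}

\begin{proof}
If $G-g\otimes g$ is positive and invertible, then so is $G+s-g\otimes g$ for $s\ge0$. By \eqref{eq:pos}, $0<1-\langle R_sg,g\rangle\le1$, and by \eqref{eq:diff} and \eqref{eq:rankone}
\[
G^p-(G-g\otimes g)^p=\frac{\sin\pi p}\pi\int_0^\infty s^p\,\frac{R_sg\otimes R_sg}{1-\langle R_sg,g\rangle}\,ds .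
\]
With $g=v$ the denominator is at most $1$, so $G^p-B^p\ge\frac{\sin\pi p}\pi Q(v)$. With $g=\sqrt\gamma\,e_0$ we use $\langle R_se_0,e_0\rangle\le\langle G^{-1}e_0,e_0\rangle$ and get
\[
G^p-A^p\le\frac{\sin\pi p}\pi\cdot\frac{\gamma}{1-\gamma\langle G^{-1}e_0,e_0\rangle}\,Q(e_0).
\]
It remains to compute the denominator. By Lemma~\ref{lem:family}(a), $m:=\langle J^{-2}e_0,e_0\rangle=\|1/h\|^2=\frac1{1-r^2}$. By \eqref{eq:rankone} with $M=J^2$ and $c=t=r^2(1-r^2)$, $\langle G^{-1}e_0,e_0\rangle=\frac m{1+tm}=\frac1{(1-r^2)(1+r^2)}=\frac1{1-r^4}$. Hence $1-\gamma\langle G^{-1}e_0,e_0\rangle=\frac{1-\kappa^2}{1-r^4}$. Subtract the two estimates.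
\end{proof}

We thus need an inequality $Q(e_0)\le C\,Q(v)$ with an explicit constant $C$. Smallness of $\gamma$ alone is not enough, because $Q(v)$ is a norm limit of finite-rank operators, hence compact, and $\langle Q(v)x,x\rangle$ has infimum $0$ over unit vectors. In fact $\langle Q(g)x,x\rangle=\int_0^\infty s^p|\langle x,R_sg\rangle|^2ds$, so every $x$ orthogonal to all $R_sv$ must be orthogonal to all $R_se_0$. This suggests looking for a function $W$ with $e_0=W(G^{1/2})v$. The next section explains which functions $W$ are good enough.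

\section{A comparison principle}\label{sec:comparison}

\begin{proposition}\label{prop:comparison}
Let $Y$ be a bounded positive invertible operator, $0<p<1$, and let $Q$ be defined by \eqref{eq:Q} with $G=Y^2$. Let $W$ be analytic in $\{\mathrm{Re}\,y>0\}$, real on $(0,\infty)$, with $|W|\le N$. Then for every vector $v$
\[
Q\big(W(Y)v\big)\le\Lambda_pN^2\,Q(v).
\]
\end{proposition}

The plan is to turn the claim into an inequality between kernels. For $p=\frac12$ this inequality expresses that multiplication by $W$ has norm at most $N$ on a Hardy space; the other exponents are reduced to this one.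

A real symmetric function $M$ on $(0,\infty)^2$ is called \emph{positive definite}, written $M\succeq0$, if $\sum_{i,j}M(x_i,x_j)\zeta_i\bar\zeta_j\ge0$ for all finite families $x_i>0$, $\zeta_i\in\mathbb C$. If $M\succeq0$ and $b$ is a real function on $(0,\infty)$, then $b(x)b(y)M(x,y)\succeq0$, since the values $b(x_i)$ can be absorbed into the coefficients $\zeta_i$. Let
\[
L(x,y)=\frac{x^{2p}-y^{2p}}{x^2-y^2}\quad(\text{value }p\,x^{2p-2}\text{ if }x=y),\qquad
K(x,y)=\frac{(xy)^{p-1/2}}{x+y}.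
\]

\paragraph{Translation into kernels.} Let $x$ be a vector, $E$ the spectral measure of $Y$, and $\nu=\langle E(\cdot)x,v\rangle$, a finite complex measure on the compact set $\sigma(Y)\subset(0,\infty)$. Put $g=W(Y)v$. As $W(Y)$ is self-adjoint,
\[
\langle x,R_sv\rangle=\int\frac{d\nu(y)}{y^2+s},\qquad\langle x,R_sg\rangle=\int\frac{W(y)\,d\nu(y)}{y^2+s}.
\]
Taking squared moduli, integrating against $s^p\,ds$ and using \eqref{eq:divdiff} with $a=y^2$, $b=y'^2$,
\begin{align*}
\langle Q(v)x,x\rangle&=\tfrac\pi{\sin\pi p}\iint L(y,y')\,d\nu(y)\,d\bar\nu(y'),\\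
\langle Q(g)x,x\rangle&=\tfrac\pi{\sin\pi p}\iint W(y)W(y')L(y,y')\,d\nu(y)\,d\bar\nu(y').
\end{align*}
A continuous positive definite kernel has nonnegative integral against $\nu\otimes\bar\nu$ on a compact set: partition the set finely and pass to the limit. So Proposition~\ref{prop:comparison} follows from
\begin{equation}\label{eq:kernelineq}
\Lambda_pN^2\,L(x,y)-W(x)W(y)\,L(x,y)\succeq0 .
\end{equation}

\paragraph{The case $p=\frac12$.} Here $\Lambda_p=1$ and $L(x,y)=\frac{x-y}{x^2-y^2}=\frac1{x+y}$, so \eqref{eq:kernelineq} reads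
\begin{equation}\label{eq:pick}
\frac{N^2-W(x)W(y)}{x+y}\succeq0 .
\end{equation}
A bound $|W|\le N$ on $(0,\infty)$ alone would not suffice for \eqref{eq:pick}. For two points $x\ne y$ with $W(x)=1$, $W(y)=-1$, $N=1$, the $2\times2$ matrix of \eqref{eq:pick} has zero diagonal and off-diagonal entry $\frac2{x+y}$. The analyticity of $W$ is what helps. The function $\frac1{x+\bar y}$ is, up to a constant factor, the reproducing kernel $\ell_y(x)$ of the Hardy space of the right half-plane. Multiplication by $W$ on that space has norm at most $N$, and its adjoint maps $\ell_y$ to $\overline{W(y)}\,\ell_y$. Applying the bound for the adjoint to $F=\sum_j\zeta_j\ell_{x_j}$ with $x_j>0$ gives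
\[
0\le N^2\|F\|^2-\Big\|\sum_j\zeta_jW(x_j)\ell_{x_j}\Big\|^2=\sum_{i,j}\bigl(N^2-W(x_i)W(x_j)\bigr)\ell_{x_j}(x_i)\,\zeta_j\bar\zeta_i ,
\]
which is \eqref{eq:pick}. This proves Proposition~\ref{prop:comparison} for $p=\frac12$. Note that \eqref{eq:pick} does not involve $p$; it will be used for all exponents.

\paragraph{Other exponents.} For $p\ne\frac12$ the kernel $L$ is no longer $\frac1{x+y}$, but it lies between two multiples of the kernel $K$, which is $\frac1{x+y}$ multiplied by $x^{p-1/2}y^{p-1/2}$.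

\begin{lemma}\label{lem:LK}
Let $c_1\le c_2$ be the numbers $\sin\pi p$ and $\dfrac{\sin\pi p}{1+\cos\pi p}$ in increasing order. Then $c_2/c_1=\Lambda_p$, and
\[
L-c_1K\succeq0,\qquad c_2K-L\succeq0 .
\]
\end{lemma}

\begin{proof}
If $p\le\frac12$, then $\cos\pi p\ge0$ and $c_2/c_1=1+\cos\pi p$; if $p\ge\frac12$, then $\cos\pi p\le0$ and $c_2/c_1=(1+\cos\pi p)^{-1}$. This is $\Lambda_p$.

Write $x=e^\xi$, $y=e^\eta$, $u=\xi-\eta$, and $f_p(u)=\frac{\sinh pu}{\sinh u}$, so $f_{1/2}(u)=\frac1{2\cosh(u/2)}$. From $x^{2p}-y^{2p}=2(xy)^p\sinh pu$ and $x+y=2(xy)^{1/2}\cosh(u/2)$,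
\[
L=(xy)^{p-1}f_p(u),\qquad K=(xy)^{p-1}f_{1/2}(u).
\]
The factor $(xy)^{p-1}=x^{p-1}y^{p-1}$ does not affect positive definiteness. It remains to compare $f_p$ with $f_{1/2}$, and we do this by Fourier transformation.

For complex $a$ with $|\mathrm{Re}\,a|<1$, expand $\frac1{\sinh u}=2\sum_{n\ge0}e^{-(2n+1)u}$ for $u>0$. Since $|\sinh au|/\sinh u$ is integrable over $(0,\infty)$, we may integrate termwise:
\[
\int_{\mathbb R}\frac{\sinh au}{\sinh u}\,du=2\sum_{n\ge0}\Big(\frac1{2n+1-a}-\frac1{2n+1+a}\Big)=\sum_{n\ge0}\frac{4a}{(2n+1)^2-a^2}=\pi\tan\frac{\pi a}2,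
\]
the last step being the partial fraction expansion of the tangent. As $f_p$ is even and $\sinh pu\,\cos\omega u=\frac12[\sinh(p+i\omega)u+\sinh(p-i\omega)u]$, we get, with $a_\pm=\frac\pi2(p\pm i\omega)$ and $\tan a_++\tan a_-=\frac{2\sin(a_++a_-)}{\cos(a_++a_-)+\cos(a_+-a_-)}$,
\[
\hat f_p(\omega)=\int_{\mathbb R}f_p(u)e^{i\omega u}du=\frac\pi2(\tan a_++\tan a_-)=\frac{\pi\sin\pi p}{\cosh\pi\omega+\cos\pi p}.
\]
In particular $\hat f_{1/2}(\omega)=\frac\pi{\cosh\pi\omega}$, and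
\[
\frac{\hat f_p(\omega)}{\hat f_{1/2}(\omega)}=\sin\pi p\;\frac{\lambda}{\lambda+\cos\pi p},\qquad \lambda=\cosh\pi\omega\in[1,\infty).
\]
This is monotone in $\lambda$. It equals $\frac{\sin\pi p}{1+\cos\pi p}$ at $\lambda=1$ and tends to $\sin\pi p$ as $\lambda\to\infty$, so it lies in $[c_1,c_2]$. Thus $f_p-c_1f_{1/2}$ and $c_2f_{1/2}-f_p$ are continuous and integrable, with nonnegative integrable Fourier transforms. For such a function $f$, Fourier inversion gives
\[
\sum_{i,j}f(\xi_i-\xi_j)\zeta_i\bar\zeta_j=\frac1{2\pi}\int_{\mathbb R}\hat f(\omega)\Big|\sum_i\zeta_ie^{-i\omega\xi_i}\Big|^2d\omega\ge0 .\qedhere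
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:comparison}]
Multiplying \eqref{eq:pick} by $x^{p-1/2}y^{p-1/2}$ we get $(N^2-W(x)W(y))K\succeq0$. Moreover $W(x)W(y)(c_2K-L)\succeq0$ by Lemma~\ref{lem:LK}, since $W$ is real on $(0,\infty)$. Writing $M_1\preceq M_2$ for $M_2-M_1\succeq0$, we have
\[
W(x)W(y)L\ \preceq\ c_2\,W(x)W(y)K\ \preceq\ c_2N^2K\ \preceq\ \tfrac{c_2}{c_1}N^2L=\Lambda_pN^2L ,
\]
which is \eqref{eq:kernelineq}.
\end{proof}

\section{The vector $v$ as a function of $G^{1/2}$ applied to $e_0$}\label{sec:V}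

We return to the operators of Section~\ref{sec:reduction}. Let $Y=G^{1/2}$, so that $Y^2=J^2+t\,e_0\otimes e_0$. We look for a function $V$ with $v=V(Y)e_0$ and $|V|$ bounded below on the right half-plane; then $W=1/V$ is as required in Proposition~\ref{prop:comparison}.

The vector $v$ is a combination of $e_0$ and $k$, and by Lemma~\ref{lem:family}(e)
\begin{equation}\label{eq:tau}
(J+\tau)k=\frac r\kappa\,e_0,\qquad\tau=\frac{(1-r\kappa)(r-\kappa)}\kappa>0 .
\end{equation}
Here $\kappa<r$ is used. So $k=\frac r\kappa(J+\tau)^{-1}e_0$ is a function of $J$ applied to $e_0$, and we must pass from $J$ to $Y$. For this, note that $Z=Y-J$ solves a Sylvester equation with right-hand side of rank one: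
\begin{equation}\label{eq:sylv}
YZ+ZJ=Y^2-J^2=t\,e_0\otimes e_0 .
\end{equation}

\begin{lemma}\label{lem:transfer}
For $u\ge0$ and $\mathrm{Re}\,y\ge0$ let
\[
c(u)=\langle e^{-uJ}(J+\tau)^{-1}e_0,e_0\rangle,\qquad d(y)=\int_0^\infty e^{-uy}c(u)\,du,\qquad \varrho(y)=\frac{1+t\,d(y)}{y+\tau}.
\]
Then $\varrho$ extends analytically to a neighborhood of $\{\mathrm{Re}\,y\ge0\}$, $\varrho$ is real on $[0,\infty)$, $(J+\tau)^{-1}e_0=\varrho(Y)e_0$, and $|\varrho(y)|\le\varrho(0)$ for $\mathrm{Re}\,y\ge0$.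
\end{lemma}

\begin{proof}
Since $\min\sigma(J)>0$, we have $c(u)>0$, and $c$ decays exponentially; so $d$ is well defined, real on $[0,\infty)$, and analytic in a neighborhood of the closed right half-plane. As $\tau>0$, the same holds for $\varrho$.

As $\frac d{du}\big(e^{-uY}Ze^{-uJ}\big)=-e^{-uY}(YZ+ZJ)e^{-uJ}$, integrating over $(0,\infty)$ and using \eqref{eq:sylv} gives
\[
Y-J=t\int_0^\infty e^{-uY}e_0\otimes e^{-uJ}e_0\,du .
\]
Apply this to $(J+\tau)^{-1}e_0$. Because $\langle(J+\tau)^{-1}e_0,e^{-uJ}e_0\rangle=c(u)$,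
\[
(Y+\tau)(J+\tau)^{-1}e_0=e_0+(Y-J)(J+\tau)^{-1}e_0=e_0+t\int_0^\infty c(u)\,e^{-uY}e_0\,du=\big(I+t\,d(Y)\big)e_0 ,
\]
so $(J+\tau)^{-1}e_0=\varrho(Y)e_0$. If $\mathrm{Re}\,y\ge0$, then $|d(y)|\le d(0)$ because $c>0$, and $|y+\tau|\ge\tau$ because $\tau>0$; hence $|\varrho(y)|\le\frac{1+t\,d(0)}\tau=\varrho(0)$.
\end{proof}

\begin{proposition}\label{prop:V}
There is a function $V$, analytic in the right half-plane and real on $(0,\infty)$, with $v=V(Y)e_0$ and
\[
|V(y)|\ \ge\ \delta:=\frac{r\sqrt{1-\kappa^2}\,(1-r^2)^2}{(1-r\kappa)^2}\qquad(\mathrm{Re}\,y>0).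
\]
\end{proposition}

\begin{proof}
By \eqref{eq:tau} and Lemma~\ref{lem:transfer}, $k=\frac r\kappa\varrho(Y)e_0$. Inserting this and the values of $\alpha,\beta$ into the definition of $v$ gives $v=V(Y)e_0$ with
\[
V(y)=\alpha\sqrt{1-\kappa^2}+\frac{\beta}{\sqrt{1-\kappa^2}}\,\frac r\kappa\,\varrho(y)=\sqrt{1-\kappa^2}\;\frac{r^2}\kappa\Big[1-\frac{(r-\kappa)^2}{r\kappa}\,\varrho(y)\Big].
\]
By Lemma~\ref{lem:transfer}, $|V(y)|\ge\sqrt{1-\kappa^2}\,\frac{r^2}\kappa\big[1-\frac{(r-\kappa)^2}{r\kappa}\varrho(0)\big]$, and it remains to compute the bracket.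

Integrating $e^{-uJ}$ over $(0,\infty)$ gives $d(0)=\langle J^{-1}(J+\tau)^{-1}e_0,e_0\rangle$, that is,
\[
d(0)=\frac1\tau\Big(\langle J^{-1}e_0,e_0\rangle-\langle(J+\tau)^{-1}e_0,e_0\rangle\Big)=\frac1\tau\Big(1-\frac\kappa r\Big)=\frac{r-\kappa}{r\tau};
\]
here $\langle J^{-1}e_0,e_0\rangle=(1/h)(0)=1$ and $\langle(J+\tau)^{-1}e_0,e_0\rangle=\frac\kappa r\langle k,e_0\rangle=\frac\kappa r$. So $\varrho(0)=\frac1\tau+\frac{t(r-\kappa)}{r\tau^2}$, and with $t=r^2(1-r^2)$ and $\tau=\frac{(1-r\kappa)(r-\kappa)}\kappa$,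
\begin{align*}
1-\frac{(r-\kappa)^2}{r\kappa}\,\varrho(0)
&=1-\frac{r-\kappa}{r(1-r\kappa)}-\frac{(1-r^2)\kappa(r-\kappa)}{(1-r\kappa)^2}\\
&=\frac{\kappa(1-r^2)}{r(1-r\kappa)}-\frac{(1-r^2)\kappa(r-\kappa)}{(1-r\kappa)^2}\\
&=\frac{\kappa(1-r^2)}{1-r\kappa}\Big[\frac1r-\frac{r-\kappa}{1-r\kappa}\Big]
=\frac{\kappa(1-r^2)^2}{r(1-r\kappa)^2}>0 .
\end{align*}
Multiplying by $\sqrt{1-\kappa^2}\,\frac{r^2}\kappa$ gives $\delta$.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}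

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Since $\kappa>r^2$ and $\kappa\ne r$, $T$ is not hyponormal by Proposition~\ref{prop:nothypo}.

Let $V,\delta$ be as in Proposition~\ref{prop:V} and $W=1/V$. Then $W$ is analytic in the right half-plane, real on $(0,\infty)$, $|W|\le\delta^{-1}$, and $W(Y)v=W(Y)V(Y)e_0=e_0$. Proposition~\ref{prop:comparison} gives $Q(e_0)\le\Lambda_p\delta^{-2}Q(v)$, and Proposition~\ref{prop:reduction} then gives
\[
(T^*T)^p-(TT^*)^p\ \ge\ \frac{\sin\pi p}\pi\Big[1-\frac{\gamma(1-r^4)}{1-\kappa^2}\cdot\frac{\Lambda_p}{\delta^2}\Big]Q(v).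
\]
This is nonnegative if
\[
\Lambda_p\,\gamma(1-r^4)\ \le\ (1-\kappa^2)\,\delta^2=\frac{r^2(1-\kappa^2)^2(1-r^2)^4}{(1-r\kappa)^4},
\]
and since $\gamma=\kappa^2-r^4$ this is \eqref{eq:star}. As $\kappa\downarrow r^2$ with $r,p$ fixed, the left side of \eqref{eq:star} tends to $0$ while the right side tends to $r^2(1-r^4)^2(1-r^2)^4>0$. So \eqref{eq:star} holds for $\kappa>r^2$ close to $r^2$.

Finally let $\frac12\le p<1$, $r=\frac12$ and $\kappa=\frac14\sqrt{2+\cos\pi p}$. As $-1<\cos\pi p\le0$, we have $r^2=\frac14<\kappa\le\frac{\sqrt2}4<\frac12=r$, and $\gamma=\kappa^2-\frac1{16}=\frac{1+\cos\pi p}{16}=\frac1{16\Lambda_p}$. Since $1-\frac\kappa2\le\frac78$ and $1-\kappa^2\ge\frac78\ge\frac34$, the two sides of \eqref{eq:star} satisfy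
\begin{align*}
\text{left side}&\le\frac1{16}\cdot\frac{15}{16}\cdot\Big(\frac78\Big)^4=\frac{36015}{2^{20}},\\
\text{right side}&\ge\frac14\cdot\Big(\frac34\Big)^2\cdot\Big(\frac34\Big)^4=\frac{729}{2^{14}}=\frac{46656}{2^{20}} .
\end{align*}
So \eqref{eq:star} holds, and the proof is complete.
\end{proof}

\begin{remark}
The two bounds on $\kappa$ play different roles. The inequality $\kappa>r^2$ makes $\gamma$ positive; for $\kappa\le r^2$ the operator is hyponormal. The inequality $\kappa<r$ makes $\tau$ positive; it gives $\beta\ne0$, and it keeps $\varrho$ analytic and bounded in the right half-plane. The bound $p<1$ enters through the convergence of $Q$ and the finiteness of $\Lambda_p$. For fixed $r$, since $\Lambda_p\to\infty$ as $p\to1$ while the right side of \eqref{eq:star} stays bounded, any values $\kappa=\kappa(p)$ that satisfy \eqref{eq:star} must tend to $r^2$ as $p\to1$.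
\end{remark}

\begin{thebibliography}{9}
\bibitem{FW}
\emph{Fredholm and Weyl Theory},
\url{http://www.math.snu.ac.kr/~wylee/Lecture%20notes%20in%20math/Fredholm%20and%20Weyl%20theory%20(1).pdf}.
\end{thebibliography}

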